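
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Plane sections through points of a set in the critical dimension}


\begin{abstract}
Let $E\subset\mathbb R^n$ be a Suslin set with $0<\mathcal H^{s}(E)<\infty$. If $s>n-m$, then for almost every $x\in E$ and almost every $m$-plane $P$ through $x$ the section $E\cap P$ has dimension $s+m-n$ and finite $\mathcal H^{s+m-n}$ measure. We show what happens for $s=n-m$: almost all sections are countable, hence of dimension $0$, but for all $0<m<n$ there is a compact set $E$ for which they are infinite for a set of pairs $(x,P)$ of positive measure. More generally, any Suslin set $A$ of positive and finite measure with null projections in almost all directions can be enlarged by a union of $(n-m)$-dimensional cubes of arbitrarily small total measure so that almost all sections through points of $A$ become infinite. For a general Suslin set $A$ of finite measure, some enlargement of finite measure makes the sections through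 points of $A$ infinite for a set of pairs of positive measure if and only if $A$ is not rectifiable.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $0<m<n$ be integers and put
\[
k=n-m\in\{1,\dots,n-1\}.
\]
Let $G=G(n,m)$ be the Grassmannian of $m$-dimensional linear subspaces of $\mathbb R^n$, and let $\gamma=\gamma_{n,m}$ be its unique orthogonally invariant Borel probability measure. For $x\in\mathbb R^n$ and $V\in G$ let $\tau_xV=\{x+v:v\in V\}$ be the affine $m$-plane through $x$ parallel to $V$. We write $\mathcal H^s$ for $s$-dimensional Hausdorff measure, so that $\mathcal H^0$ is counting measure, and $\dim$ for Hausdorff dimension. The number of elements of a set $S$ is $\#S$, and $B(x,r)$ is the closed ball.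

How large is the section $E\cap\tau_xV$ of an $s$-dimensional set $E$ by a typical $m$-plane through a typical point of $E$? The plane has codimension $k$, so one expects dimension $s-k$. Above the critical value $s=k$ this is a theorem.

\begin{theorem}[{\cite[Theorem 6.6]{Source}}]\label{thm:known}
If $s>n-m$ and $E\subset\mathbb R^n$ is a Suslin set with $0<\mathcal H^s(E)<\infty$, then
\[
\dim E\cap\tau_xV=s+m-n\quad\text{and}\quad \mathcal H^{s+m-n}(E\cap\tau_xV)<\infty
\]
for $\mathcal H^s\times\gamma_{n,m}$ almost all $(x,V)\in E\times G(n,m)$.
\end{theorem}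

The following question is raised in \cite{Source}.

\begin{question}
Does Theorem~\ref{thm:known} hold for $s=n-m$? That is, if $E$ is Suslin and $0<\mathcal H^{k}(E)<\infty$, is it true that $\dim E\cap\tau_xV=0$ and that $E\cap\tau_xV$ is finite for $\mathcal H^{k}\times\gamma$ almost all $(x,V)\in E\times G$?
\end{question}

In the simplest example, where $E$ is a cube in a $k$-plane, the answer is yes: almost every $V$ is transversal to that $k$-plane, and then $E\cap\tau_xV=\{x\}$. In general the clause about dimension is true, and the clause about finiteness is false for every pair $0<m<n$.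

\begin{theorem}\label{thm:dim}
Let $E\subset\mathbb R^n$ be Suslin with $\mathcal H^k(E)<\infty$. For every $x\in\mathbb R^n$ and $\gamma$-a.e.\ $V$, the set $(E\cap\tau_xV)\setminus B(x,\delta)$ is finite for all $\delta>0$. Hence $E\cap\tau_xV$ is countable, and $\dim E\cap\tau_xV=0$ for every $x\in E$ and a.e.\ $V$. Moreover, for $\mathcal H^k$-a.e.\ $x\in E$, a.e.\ $V$ and every $\eta>0$,
\[
\#\bigl((E\cap\tau_xV)\setminus B(x,r)\bigr)=O\Bigl(\log\tfrac1r\,\bigl(\log\log\tfrac1r\bigr)^{1+\eta}\Bigr)\qquad\text{as } r\to0 .
\]
\end{theorem}

\begin{theorem}\label{thm:counter}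
For all $0<m<n$ there are a compact set $E\subset\mathbb R^n$ with $0<\mathcal H^{n-m}(E)<\infty$ and a compact set $U\subset E$ with $\mathcal H^{n-m}(U)>0$ such that $\mathcal H^0(E\cap\tau_xV)=\infty$ for $\mathcal H^{n-m}\times\gamma_{n,m}$-a.e.\ $(x,V)\in U\times G(n,m)$.
\end{theorem}

Theorem~\ref{thm:counter} is obtained from the following result. For $V\in G$ we put $W=V^\perp$ and let $P_W$ be the orthogonal projection onto $W$; then $\tau_xV=P_W^{-1}(P_Wx)$ is the fiber of $P_W$ through $x$. Lebesgue measure on $W$ is denoted by $\mathcal L^k$.

\begin{theorem}\label{thm:general}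
Let $A$ be Suslin with $0<\mathcal H^k(A)<\infty$ and $\mathcal L^k(P_{V^\perp}A)=0$ for $\gamma$-a.e.\ $V$. For each $\varepsilon>0$ there is a countable union $R$ of $k$-dimensional closed cubes with $\mathcal H^k(R)<\varepsilon$ such that, with $E=A\cup R$, the set $E\cap\tau_xV$ is infinite for $\mathcal H^k\times\gamma$-a.e.\ $(x,V)\in A\times G$. If $A$ is compact, $E$ can be taken compact.
\end{theorem}

A set is called \emph{rectifiable} if $\mathcal H^k$-almost all of it is covered by countably many $k$-dimensional embedded $C^1$ submanifolds of $\mathbb R^n$, and \emph{purely unrectifiable} if its intersection with every such submanifold is $\mathcal H^k$-null. A Suslin set of finite $\mathcal H^k$ measure is the union of a rectifiable and a purely unrectifiable part, which are unique up to $\mathcal H^k$-null sets (see Section~\ref{sec:prelim}). By the Besicovitch--Federer theorem (Theorem~\ref{thm:BF} below) the hypothesis on projections in Theorem~\ref{thm:general} says that $A$ is purely unrectifiable. On the other side, rectifiable sets never cause trouble, whatever set of finite measure is added to them: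

\begin{theorem}\label{thm:class}
For a Suslin set $A$ with $\mathcal H^k(A)<\infty$ the following are equivalent:
\begin{enumerate}
\item[(i)] $A$ is rectifiable;
\item[(ii)] for every Suslin $E\supset A$ with $\mathcal H^k(E)<\infty$, the set $E\cap\tau_xV$ is finite for $\mathcal H^k\times\gamma$-a.e.\ $(x,V)\in A\times G$.
\end{enumerate}
In particular, let $E$ be Suslin with $\mathcal H^k(E)<\infty$. If $E$ is rectifiable, then $E\cap\tau_xV$ is finite for a.e.\ $(x,V)\in E\times G$. For general $E$ this holds for a.e.\ $(x,V)$ with $x$ in the rectifiable part of $E$.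
\end{theorem}

In Theorem~\ref{thm:general} finiteness fails on a subset $A$ of $E$ with $\mathcal H^k(A)/\mathcal H^k(E)\ge\mathcal H^k(A)/(\mathcal H^k(A)+\varepsilon)$, which is as close to $1$ as desired. The set $E$ constructed there contains cubes, however, and we do not settle whether finiteness can fail for a purely unrectifiable~$E$.

\subsection*{What decides the question}

Let $\mu$ be the restriction of $\mathcal H^k$ to $E$. Two averages of $\#(E\cap\tau_xV)$ are easy to bound (Lemma~\ref{lem:count}).

\emph{Fix $x$ and average over $V$.} A piece of $E$ of diameter $d$ at distance about $\delta$ from $x$ is hit by $\tau_xV$ with probability at most $C(d/\delta)^k$. So the expected number of points of $E\cap\tau_xV$ at distance at least $\delta$ from $x$ is finite, and points of the section can accumulate only at $x$. Since typically $\mu(B(x,r))$ is at most of order $r^k$, each dyadic annulus around $x$ contributes a bounded expected number of points. This gives the logarithm in Theorem~\ref{thm:dim}, and leaves finiteness undecided.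

\emph{Fix $V$ and average over fibers.} The set $E\cap P_W^{-1}w$ is finite for $\mathcal L^k$-a.e.\ $w\in W$. But we ask about the fiber through $\mu$-a.e.\ point $x$, that is, about almost every $w$ for the image of $\mu$ under $P_W$. If this image is absolutely continuous for a.e.\ $V$, sections are finite almost surely; this is essentially what happens for rectifiable sets.

So in a counterexample the image of $\mu$ must have a singular part for a set of directions of positive measure, and the best candidate is a set $E$ with a part $A$ such that $\mathcal L^k(P_WA)=0$ for almost every $V$. The fibers over $P_WA$ are then invisible to Lebesgue measure, and nothing prevents a set $R$ of tiny measure from meeting most of them infinitely often. The task is to find one set $R$ that does so for almost all directions simultaneously. The construction is explained in a simple case in Section~\ref{sec:plane} and carried out in Sections~\ref{sec:lemmas}--\ref{sec:counter}.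

\section{Conventions and standard facts}\label{sec:prelim}

The letters $C,C'$ denote positive constants depending only on $n$ and $m$; $C$ may change from line to line. We normalize
\[
\mathcal H^k(A)=\lim_{\delta\to0}\inf\Bigl\{\sum_i(\operatorname{diam}D_i)^k: A\subset\bigcup_iD_i,\ \operatorname{diam}D_i<\delta\Bigr\};
\]
another normalization changes $\mathcal H^k$ by a constant factor only. On $k$-planes $\mathcal H^k$ is a constant multiple of $\mathcal L^k$. The volume of the unit ball of $\mathbb R^j$ is $\alpha(j)$.

\emph{The Grassmannian.} $G$ is a compact metric space with distance $\|P_V-P_{V'}\|$, and $\gamma$ is the image of the Haar probability measure of the orthogonal group under $g\mapsto gV_0$, for any fixed $V_0\in G$. By uniqueness of the invariant measure, $V\mapsto V^\perp$ carries $\gamma$ to $\gamma_{n,k}$.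

\emph{Suslin sets.} The class of Suslin sets contains the Borel sets and is closed under countable unions and intersections, finite products, and continuous images; Suslin sets are measurable for the completion of every finite Borel measure and are $\mathcal H^k$-measurable. If $A$ is Suslin and $\mathcal H^k(A)<\infty$, then $\mathcal H^k$ restricted to $A$ is a finite Borel measure, and Suslin subsets of $A$ can be approximated in measure from inside by compact sets. For Suslin sets $A,E$ and $p\ge1$ the set $\{(x,V)\in A\times G:\#(E\cap\tau_xV)\ge p\}$ is the projection of the Suslin set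
\[
\{(x,V,y_1,\dots,y_p): x\in A,\ y_1,\dots,y_p\in E,\ y_i\ne y_j\text{ for }i\neq j,\ y_i-x\in V\},
\]
hence Suslin. In the same way, for fixed $x$ or fixed $V$ respectively, the sets $\{V:\#(A\cap\tau_xV)\ge p\}$ and $\{w\in W:\#(A\cap P_W^{-1}w)\ge p\}$ are Suslin. This gives the measurability needed in the counting arguments and in the applications of Fubini's theorem below.

\emph{Rectifiability.} In the definitions of rectifiable and purely unrectifiable sets, the submanifolds may be replaced by Lipschitz images of $\mathbb R^k$ \cite[3.2.29]{Fed}. Let $A$ be Suslin with $\mathcal H^k(A)<\infty$. Choose a countable union $H$ of $k$-dimensional embedded $C^1$ submanifolds that maximizes $\mathcal H^k(A\cap H)$; the union of the members of a maximizing sequence has this property. Embedded submanifolds are locally closed, so $H$ is Borel, and $A\cap H$ and $A\setminus H$ are Suslin. The set $A\cap H$ is rectifiable. The set $A\setminus H$ is purely unrectifiable, since a submanifold $\Gamma$ with $\mathcal H^k((A\setminus H)\cap\Gamma)>0$ could be added to $H$ and would increase $\mathcal H^k(A\cap H)$. These are the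 \emph{rectifiable part} and the \emph{purely unrectifiable part} of $A$. They are unique up to null sets, because the intersection of a rectifiable and a purely unrectifiable set is $\mathcal H^k$-null.

\emph{Density.} If $A$ is Suslin and $\mathcal H^k(A)<\infty$, then by \cite[Theorem 6.2]{Mat}
\begin{equation}\label{eq:density}
\limsup_{r\to0}\frac{\mathcal H^k(A\cap B(x,r))}{(2r)^k}\le1\qquad\text{for }\mathcal H^k\text{-a.e. }x\in A .
\end{equation}

\begin{theorem}[Besicovitch--Federer; {\cite[Theorem 18.1]{Mat}}, {\cite[3.3.15]{Fed}}]\label{thm:BF}
A Suslin set $A$ with $\mathcal H^k(A)<\infty$ is purely unrectifiable if and only if $\mathcal L^k(P_WA)=0$ for $\gamma_{n,k}$-a.e.\ $W\in G(n,k)$, that is, $\mathcal L^k(P_{V^\perp}A)=0$ for $\gamma$-a.e.\ $V\in G$.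
\end{theorem}

\section{Two averages, and the dimension statement}\label{sec:count}

\begin{lemma}\label{lem:count}
Let $A\subset\mathbb R^n$ be Suslin.
\begin{enumerate}
\item[(a)] If $x\in\mathbb R^n$, $\delta>0$ and $|y-x|\ge\delta$ for all $y\in A$, then $\displaystyle\int_G\#(A\cap\tau_xV)\,d\gamma(V)\le C\delta^{-k}\mathcal H^k(A)$.
\item[(b)] For every $V\in G$, $\displaystyle\int_W\#(A\cap P_W^{-1}w)\,d\mathcal L^k(w)\le C\,\mathcal H^k(A)$.
\item[(c)] If $\mathcal H^k(A)=0$ and $x\notin A$, then $A\cap\tau_xV=\emptyset$ for $\gamma$-a.e.\ $V$.
\end{enumerate}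
\end{lemma}

\begin{proof}
We first show that for $y\ne0$ and $t\ge0$
\begin{equation}\label{eq:grass}
\gamma\{V:\operatorname{dist}(y,V)\le t|y|\}\le Ct^k .
\end{equation}
Let $V_0$ be the subspace where the first $k$ coordinates vanish. For $V=gV_0$ we have $\operatorname{dist}(y,V)=\operatorname{dist}(g^{-1}y,V_0)$, and for random $g$ the vector $g^{-1}y/|y|$ is uniformly distributed on $S^{n-1}$. Hence the left side of \eqref{eq:grass} is the normalized surface measure of $\{u\in S^{n-1}:|(u_1,\dots,u_k)|\le t\}$. By polar coordinates it equals
\[
\frac{\mathcal L^n\{z\in B(0,1):|(z_1,\dots,z_k)|\le t|z|\}}{\mathcal L^n(B(0,1))}\le\frac{\alpha(k)t^k\,\alpha(m)}{\alpha(n)},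
\]
because such $z$ satisfy $|(z_1,\dots,z_k)|\le t$ and $|(z_{k+1},\dots,z_n)|\le1$.

We may assume $\mathcal H^k(A)<\infty$ in (a) and (b). For each $j\ge1$ cover $A$ by closed sets $F_{j,1},F_{j,2},\dots$ of diameter less than $1/j$ with $\sum_i(\operatorname{diam}F_{j,i})^k\le\mathcal H^k(A)+1/j$, and split $A$ into the disjoint Suslin pieces $A_{j,i}=A\cap F_{j,i}\setminus\bigcup_{l<i}F_{j,l}$; empty pieces are discarded. Let $N_j$ be the number of $i$ such that $A_{j,i}$ meets $\tau_xV$ in case (a), or $P_W^{-1}w$ in case (b). This is a measurable function of $V$ or $w$. Two points of $A$ lie in different pieces as soon as $1/j$ is less than their distance. Hence if the section contains $p$ points, then $N_j\ge p$ for all large $j$; so the count in (a) or (b) is at most $\liminf_jN_j$. By Fatou's lemma it suffices to bound the integrals of $N_j$.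

(a) If $\tau_xV$ meets $A_{j,i}$ and $y$ is a fixed point of $A_{j,i}$, then $\operatorname{dist}(y-x,V)\le\operatorname{diam}A_{j,i}$. Since $|y-x|\ge\delta$, \eqref{eq:grass} shows that this happens on a set of $V$ of $\gamma$-measure at most $C(\operatorname{diam}A_{j,i}/\delta)^k$. Summing over $i$ gives $\int N_j\,d\gamma\le C\delta^{-k}(\mathcal H^k(A)+1/j)$.

(b) The set $P_WA_{j,i}$ lies in a ball of radius $\operatorname{diam}A_{j,i}$, so $\mathcal L^k(P_WA_{j,i})\le\alpha(k)(\operatorname{diam}A_{j,i})^k$, and we sum over $i$ again.

(c) By (a) the null set $A\setminus B(x,1/j)$ misses $\tau_xV$ for a.e.\ $V$; take the union over $j$.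
\end{proof}

\begin{remark}\label{rem:energy}
Let $\mu$ be the restriction of $\mathcal H^k$ to $A$. Adding (a) over the annuli $2^{-i}\le|y-x|<2^{1-i}$, $i\in\mathbb Z$, gives
\[
\int_G\#\bigl((A\cap\tau_xV)\setminus\{x\}\bigr)\,d\gamma(V)\le C\int_{y\neq x}|x-y|^{-k}\,d\mu(y).
\]
In the critical dimension the right side may well be infinite. It is so for a $k$-dimensional disc centered at $x$, although there almost every $\tau_xV$ meets the disc only at $x$. So divergence of this integral does not by itself produce infinite sections.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]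
Fix $x$. Apply Lemma~\ref{lem:count}(a) with $\delta=1/j$ to $E\setminus B(x,1/j)$, $j=1,2,\dots$: for a.e.\ $V$ all the sets $(E\cap\tau_xV)\setminus B(x,1/j)$ are finite. This is the first statement. It follows that $E\cap\tau_xV$ is countable. If $x\in E$ it is also nonempty, hence of dimension $0$.

For the last statement let $\mu$ be the restriction of $\mathcal H^k$ to $E$, and let $x$ be a point where \eqref{eq:density} holds for $E$. Then there is a constant $C_x$ with $\mu(B(x,r))\le C_xr^k$ for $0<r\le1$. Lemma~\ref{lem:count}(a) bounds the expected number of points of the section with $2^{-i}\le|y-x|<2^{1-i}$ by $C2^{ik}\mu(B(x,2^{1-i}))\le C2^kC_x$ for $i\ge1$, and the expected number with $|y-x|\ge1$ by $C\mu(\mathbb R^n)$. Hence, with a new constant $C_x'$,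
\[
\int_G\#\bigl((E\cap\tau_xV)\setminus B(x,2^{-j})\bigr)\,d\gamma(V)\le C'_xj\qquad(j\ge1).
\]
Take $j=2^i$. By Chebyshev's inequality the count exceeds $2^ii^{1+\eta}$ on a set of $V$ of measure at most $C'_xi^{-1-\eta}$. Since this is summable, for a.e.\ $V$ the count with $j=2^i$ is at most $2^ii^{1+\eta}$ for all large $i$. If $2^{-2^{i+1}}\le r<2^{-2^i}$ with $i$ large, then by monotonicity
\[
\#\bigl((E\cap\tau_xV)\setminus B(x,r)\bigr)\le2^{i+1}(i+1)^{1+\eta},
\]
while $\log\frac1r>2^i\log2$ and $\log\log\frac1r>i\log2+\log\log2$. This gives the claim for fixed $\eta$, and taking $\eta=1/q$, $q=1,2,\dots$, gives it for all $\eta>0$ outside one null set of~$V$.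
\end{proof}

The clause about dimension in the Question follows: for $j\ge1$ the set of $(x,V)\in E\times G$ for which $(E\cap\tau_xV)\setminus B(x,1/j)$ is infinite is Suslin, by the argument of Section~\ref{sec:prelim}. By Theorem~\ref{thm:dim} and Fubini's theorem it is $\mathcal H^k\times\gamma$-null. So $E\cap\tau_xV$ is countable, and nonempty, for $\mathcal H^k\times\gamma$-a.e.\ $(x,V)\in E\times G$.

\section{The idea in the plane, for one direction}\label{sec:plane}

Let $n=2$ and $m=k=1$, let $K=\{\sum_{i\ge1}3\cdot4^{-i}c_i:c_i\in\{0,1\}\}$, and let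
\[
\mathcal C=K\times K\subset[0,1]^2
\]
be the \emph{four-corner Cantor set}. Let $K_j$ be the union of the $2^j$ disjoint closed intervals of length $4^{-j}$ with left endpoints $\sum_{i\le j}3\cdot4^{-i}c_i$; then $K\subset K_j$, and $\mathcal C$ is covered by the $4^j$ squares of side $4^{-j}$ that make up $K_j\times K_j$. They are arranged in $2^j$ columns of $2^j$ squares each. A vertical line through a point of $\mathcal C$ runs through all $2^j$ squares of a column and so meets their $2^j$ boundaries (Figure~\ref{fig:cantor}).

The boundaries of all these squares together have length $4$. But because of the high multiplicity most of them are superfluous: select each square independently with probability $p_j=j2^{-j}$, and let $R_j$ be the union of the boundaries of the selected squares. Its expected length is at most $4p_j=4j2^{-j}$. A given vertical line through a point of $\mathcal C$ misses $R_j$ with probability at most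
\[
(1-p_j)^{2^j}\le e^{-j}.
\]
Both numbers are summable. So for large $j_0$ and suitable selections $\bigcup_{j\ge j_0}R_j$ has small length, and by the Borel--Cantelli lemma the vertical line through $\mathcal H^1$-a.e.\ point of $\mathcal C$ meets $R_j$ for all large $j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.27]
\foreach \a in {0,3,12,15}
  \foreach \b in {0,3,12,15}
    \draw[gray] (\a,\b) rectangle +(1,1);
\draw[line width=1.5pt] (0,3) rectangle +(1,1);
\draw[line width=1.5pt] (0,15) rectangle +(1,1);
\draw[line width=1.5pt] (3,0) rectangle +(1,1);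
\draw[line width=1.5pt] (3,12) rectangle +(1,1);
\draw[line width=1.5pt] (3,15) rectangle +(1,1);
\draw[line width=1.5pt] (12,3) rectangle +(1,1);
\draw[line width=1.5pt] (15,0) rectangle +(1,1);
\draw[line width=1.5pt] (15,12) rectangle +(1,1);
\draw[dashed] (3.8,-1.5)--(3.8,17.5);
\end{tikzpicture}
\caption{The $16$ squares of side $1/16$ covering the four-corner Cantor set, in four columns of four. The dashed vertical line runs through all four squares of its column. The boundaries of randomly selected squares are drawn thick; when there are many squares per column, a small random fraction of them still meets most columns.}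
\label{fig:cantor}
\end{figure}

The random choice is the reason why this has a chance to work for all directions at once. A deterministic choice, such as one square from each column, would be tied to the vertical direction, whereas the random one does not know the direction: it only needs that the line in question meets many of the candidate sets. To turn the sketch into a proof of Theorem~\ref{thm:general} three points remain.

\begin{enumerate}
\item For a general set and a general direction there are no columns. We need to know that \emph{null projection forces high multiplicity}: for most $x\in A$ the plane $\tau_xV$ passes close to the centers of many members of a fine cover of $A$. This is Lemma~\ref{lem:mult}.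
\item In $\mathbb R^n$ the boundary of a square must be replaced by a set of $\mathcal H^k$ measure about $r^k$ that meets every $m$-plane meeting a ball of radius $r$. The $k$-skeleton of a cube will do; this is Lemma~\ref{lem:skeleton}.
\item Meeting $R_j$ for infinitely many $j$ does not yet mean meeting $\bigcup_jR_j$ in infinitely many points, since the same point may lie in many $R_j$: a corner of $[0,1]^2$ lies on the boundary of one square of every generation. The set of points lying in infinitely many $R_j$ is $\mathcal H^k$-null, and by Lemma~\ref{lem:count}(c) almost every plane through a point outside it misses it. Here the averaging over $V$ is essential.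
\end{enumerate}

\section{Skeletons and multiplicity}\label{sec:lemmas}

\begin{lemma}\label{lem:skeleton}
An affine $m$-plane $P$ that meets a closed cube $Q\subset\mathbb R^n$ meets the $k$-skeleton of $Q$, i.e.\ the union of its closed faces of dimension $k=n-m$.
\end{lemma}

\begin{proof}
The set $P\cap Q$ is nonempty, compact and convex, so it has an extreme point $z$. Let $F$ be the face of $Q$ (possibly $Q$ itself) containing $z$ in its relative interior. If $\dim F>k$, then $\dim F+m>n$, so some vector $u\ne0$ is parallel to both $F$ and $P$. Then $z\pm tu\in F\cap P$ for small $t>0$, contradicting extremality. Hence $\dim F\le k$, and $F$ is contained in a $k$-dimensional face.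
\end{proof}

We turn to multiplicity. Cover a compact set $K$ by balls $B_i=B(x_i,r_i)$ with centers in $K$ and $\mu(B_i)\le C_0r_i^k$, and suppose that $P_WK$ is Lebesgue null. If the radii are small, the projected balls $b_i=P_WB_i$ all lie in a neighborhood of $P_WK$ of small measure. Consider those $b_i$ that meet fewer than $M$ of the others. They can be split into $M$ disjoint families, so their total volume is at most $M$ times the measure of the neighborhood. Hence it is small, and the corresponding balls $B_i$ carry little of $\mu$. To pass from a ball to its points when the radii differ, we need a Vitali type enlargement: a ball of radius $r_i$ is compared only with balls that are at least as large, and these are enlarged by the factor $3$.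

\begin{lemma}\label{lem:mult}
Let $\mu$ be a finite Borel measure, let $K\subset\mathbb R^n$ be compact and let $B_i=B(x_i,r_i)$, $i=1,\dots,p$, satisfy
\[
x_i\in K,\qquad 0<r_i\le\varepsilon,\qquad K\subset\bigcup_iB_i,\qquad \mu(B_i)\le C_0r_i^k .
\]
For $V\in G$, $W=V^\perp$, put
\[
f(x,V)=\#\{i:\tau_xV\cap B(x_i,3r_i)\ne\emptyset\}=\#\{i:|P_Wx-P_Wx_i|\le3r_i\}.
\]
Then for every integer $M\ge1$
\[
\mu\{x\in K:f(x,V)<M\}\le\frac{C_0}{\alpha(k)}\,M\,\mathcal L^k\bigl(N_\varepsilon(P_WK)\bigr),
\]
where $N_\varepsilon(P_WK)=\{w\in W:\operatorname{dist}(w,P_WK)\le\varepsilon\}$.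
\end{lemma}

\begin{proof}
The two expressions for $f$ agree because $\operatorname{dist}(x_i,\tau_xV)=|P_W(x_i-x)|$. Order the balls so that $r_1\ge r_2\ge\dots\ge r_p$, and let $b_i=P_WB_i$ be the closed ball in $W$ with center $P_Wx_i$ and radius $r_i$. Let $I$ be the set of those $i$ for which some $x\in K\cap B_i$ has $f(x,V)<M$. The balls $B_i$, $i\in I$, cover $\{x\in K:f(x,V)<M\}$.

Let $i\in I$, with such a point $x$. If $j<i$ and $b_j\cap b_i\ne\emptyset$, then
\[
|P_Wx-P_Wx_j|\le|P_Wx-P_Wx_i|+|P_Wx_i-P_Wx_j|\le r_i+(r_i+r_j)\le3r_j ,
\]
so $j$ is counted in $f(x,V)$. Hence there are fewer than $M$ such $j$. We can therefore color the indices in $I$ one after another, in increasing order, with $M$ colors so that $b_i\cap b_j=\emptyset$ whenever $i\ne j$ have the same color. As $x_i\in K$ and $r_i\le\varepsilon$, all $b_i$ lie in $N_\varepsilon(P_WK)$. Comparing volumes, each color class satisfies $\sum\alpha(k)r_i^k\le\mathcal L^k(N_\varepsilon(P_WK))$. Summing over the $M$ colors,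
\[
\mu\{x\in K:f(x,V)<M\}\le\sum_{i\in I}\mu(B_i)\le C_0\sum_{i\in I}r_i^k\le\frac{C_0}{\alpha(k)}\,M\,\mathcal L^k\bigl(N_\varepsilon(P_WK)\bigr).\qedhere
\]
\end{proof}

\section{Adding a small set: proof of Theorem~\ref{thm:general}}\label{sec:general}

Let $\mu$ be the restriction of $\mathcal H^k$ to $A$, and let $C_0=2^{k+1}$.

\subsection*{Compact subsets with uniform density bounds}
For $q\ge1$ let $A_q$ be the set of $x\in A$ with $\mu(B(x,r))\le C_0r^k$ for $0<r<1/q$. The condition is the same for open balls, since $B(x,r)$ lies in the open ball of any larger radius. For open balls $\mu$ of the ball is lower semicontinuous in $x$, so $A_q$ is relatively closed in $A$. By \eqref{eq:density} the increasing sets $A_q$ exhaust $\mu$-almost all of $A$. Approximating sets $A_q$ with increasing $q$ by compact subsets, and taking finite unions of these, we obtain compact sets $U_1\subset U_2\subset\dots\subset A$ and numbers $\rho_l>0$ with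
\[
\mu(A\setminus U_l)<2^{-l}\mu(A),\qquad \mu(B(x,r))\le C_0r^k\quad(x\in U_l,\ 0<r<\rho_l).
\]

\subsection*{Stage $l\ge1$: the cover}
We shall select with probability $p_l$ among at least $M_l$ candidates, where
\[
p_l=2^{-l},\qquad M_l=l2^l .
\]
The point is that $\sum p_l<\infty$ controls the added measure, while $(1-p_l)^{M_l}\le e^{-p_lM_l}=e^{-l}$ controls the probability of a miss. The multiplicity $M_l$ may be prescribed in advance, because $\varepsilon_l$ is chosen afterwards and the projections are null.

For a.e.\ $V$ the compact set $P_WU_l$ is $\mathcal L^k$-null, so $\mathcal L^k(N_\varepsilon(P_WU_l))\downarrow0$ as $\varepsilon\downarrow0$. These numbers are bounded uniformly in $V$ and $\varepsilon\le1$. They are also upper semicontinuous in $V$, hence measurable. Indeed, if $V_j\to V$, there are orthogonal maps $g_j\to\mathrm{id}$ with $V_j=g_jV$; with $W_j=V_j^\perp$ we have $P_{W_j}=g_jP_Wg_j^{-1}$, so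
\[
\mathcal L^k(N_\varepsilon(P_{W_j}U_l))=\mathcal L^k(N_\varepsilon(P_Wg_j^{-1}U_l))\le\mathcal L^k(N_{\varepsilon+\eta_j}(P_WU_l)),\qquad\eta_j\to0,
\]
and the right side tends to $\mathcal L^k(N_\varepsilon(P_WU_l))$. By dominated convergence we can choose $\varepsilon_l\in(0,2^{-l})$ with $\varepsilon_l<\rho_l$ and
\begin{equation}\label{eq:eps}
\frac{C_0}{\alpha(k)}\,M_l\int_G\mathcal L^k\bigl(N_{\varepsilon_l}(P_{V^\perp}U_l)\bigr)\,d\gamma(V)\le2^{-l}.
\end{equation}
This is the only place where the hypothesis on the projections of $A$ is used.

By the definition of $\mathcal H^k$ there are sets $D_1,D_2,\dots$ covering $U_l$, each meeting $U_l$, with $\operatorname{diam}D_i<\varepsilon_l/2$ and $\sum(\operatorname{diam}D_i)^k\le\mu(A)+1$. Pick $x_i\in D_i\cap U_l$ and $r_i=\operatorname{diam}D_i+t_i$, where $0<t_i<\varepsilon_l/2$ and $\sum(2t_i)^k\le1$. The open balls with centers $x_i$ and radii $r_i$ cover $U_l$; choose a finite subcover, with index set $I_l$. Then $r_i\le\varepsilon_l<\rho_l$, and since $(a+b)^k\le(2a)^k+(2b)^k$ for $a,b\ge0$,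
\begin{equation}\label{eq:radii}
\sum_{i\in I_l}r_i^k\le2^k(\mu(A)+1)+1 .
\end{equation}
The closed balls $B(x_i,r_i)$, $i\in I_l$, satisfy the hypotheses of Lemma~\ref{lem:mult} with $K=U_l$ and $\varepsilon=\varepsilon_l$. Let $f_l$ be the function $f$ of that lemma; it is a finite sum of indicator functions of closed subsets of $\mathbb R^n\times G$, hence Borel. By Lemma~\ref{lem:mult}, Fubini's theorem and \eqref{eq:eps},
\begin{equation}\label{eq:few}
(\mu\times\gamma)\{(x,V)\in U_l\times G:f_l(x,V)<M_l\}\le2^{-l}.
\end{equation}

\subsection*{Stage $l$: the random selection}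
For $i\in I_l$ let $\Sigma_i$ be the $k$-skeleton of the axis-parallel closed cube with center $x_i$ and side $6r_i$. It is a union of finitely many $k$-dimensional cubes, their number depending only on $n$ and $m$, and $\mathcal H^k(\Sigma_i)\le Cr_i^k$. Since the cube contains $B(x_i,3r_i)$, Lemma~\ref{lem:skeleton} gives
\begin{equation}\label{eq:hit}
\tau_xV\cap B(x_i,3r_i)\ne\emptyset\ \Longrightarrow\ \tau_xV\cap\Sigma_i\ne\emptyset .
\end{equation}
Select each $i\in I_l$ independently with probability $p_l$. Let $R_l$ be the union of the $\Sigma_i$ over the selected $i$, let $X_1$ be the sum of $\mathcal H^k(\Sigma_i)$ over the selected $i$, so that $\mathcal H^k(R_l)\le X_1$, and let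
\[
X_2=(\mu\times\gamma)\{(x,V)\in U_l\times G:f_l(x,V)\ge M_l,\ \tau_xV\cap R_l=\emptyset\}.
\]
By \eqref{eq:radii}, $\mathbb EX_1\le a_1$ with $a_1=C'p_l(\mu(A)+1)$. If $f_l(x,V)\ge M_l$, then by \eqref{eq:hit} the plane $\tau_xV$ meets $\Sigma_i$ for at least $M_l$ indices $i$, and the probability that none of these is selected is at most $(1-p_l)^{M_l}\le e^{-l}$. By Fubini's theorem, $\mathbb EX_2\le a_2$ with $a_2=e^{-l}\mu(A)$. Thus $\mathbb E(X_1/a_1+X_2/a_2)\le2$, and some selection has $X_1\le2a_1$ and $X_2\le2a_2$. We fix it. Together with \eqref{eq:few} we have obtained a compact set $R_l$ with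
\begin{gather}
\mathcal H^k(R_l)\le2C'2^{-l}(\mu(A)+1),\label{eq:size}\\
(\mu\times\gamma)\{(x,V)\in U_l\times G:\tau_xV\cap R_l=\emptyset\}\le2^{-l}+2e^{-l}\mu(A).\label{eq:miss}
\end{gather}

\subsection*{Conclusion}
Let $R=\bigcup_{l\ge l_0}R_l$, where by \eqref{eq:size} $l_0$ can be chosen so large that $\mathcal H^k(R)<\varepsilon$, and put $E=A\cup R$. Then $E$ is Suslin and $\mathcal H^k(E)<\infty$. Each $R_l$ is compact and lies within distance $3\sqrt n\,\varepsilon_l$ of $A$, where $\varepsilon_l\to0$. If $A$ is compact, then $E$ is bounded, and a convergent sequence in $E$ either has infinitely many terms in $A$ or in one $R_l$, or its distance to $A$ tends to $0$ along a subsequence; in every case its limit is in $E$. So $E$ is compact.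

\emph{Infinitely many $l$.} Fix $l'\ge l_0$. For $l\ge l'$ we have $U_{l'}\subset U_l$, and the right side of \eqref{eq:miss} is summable. By the Borel--Cantelli lemma, for a.e.\ $(x,V)\in U_{l'}\times G$ the plane $\tau_xV$ meets $R_l$ for all sufficiently large $l$. Since $\mu(A\setminus\bigcup_{l'}U_{l'})=0$, this holds for a.e.\ $(x,V)\in A\times G$.

\emph{Infinitely many points.} Let $Z$ be the Borel set of points lying in infinitely many $R_l$. By \eqref{eq:size}, $\sum_l\mathcal H^k(R_l)<\infty$, hence $\mathcal H^k(Z)=0$. So a.e.\ $x\in A$ is not in $Z$, and for such $x$ Lemma~\ref{lem:count}(c) gives $Z\cap\tau_xV=\emptyset$ for a.e.\ $V$. Consequently, for a.e.\ $(x,V)\in A\times G$ the plane $\tau_xV$ meets $R_l$ for infinitely many $l$, but no point of $\tau_xV$ lies in infinitely many $R_l$. If $R\cap\tau_xV$ were finite, one of its points would lie in infinitely many $R_l$ by the pigeonhole principle. So $R\cap\tau_xV$, and with it $E\cap\tau_xV$, is infinite. This proves Theorem~\ref{thm:general}. \qed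

\section{A compact set with null projections: proof of Theorem~\ref{thm:counter}}\label{sec:counter}

By Theorem~\ref{thm:general} with $A=U$ it suffices to exhibit a compact set $U\subset\mathbb R^n$ with $0<\mathcal H^k(U)<\infty$ and $\mathcal L^k(P_{V^\perp}U)=0$ for $\gamma$-a.e.\ $V$. With the four-corner Cantor set $\mathcal C=K\times K$ of Section~\ref{sec:plane} we take
\[
U=\mathcal C\times[0,1]^{k-1}\subset L:=\mathbb R^{k+1}\times\{0\}\subset\mathbb R^n ,
\]
which is possible because $k+1\le n$. (For $k=1$ the second factor is absent.)

\emph{$0<\mathcal H^k(U)<\infty$.} For each $j$, $U$ is covered by $4^j\cdot4^{j(k-1)}=4^{jk}$ cubes of side $4^{-j}$ in $\mathbb R^{k+1}$, and the sum of the $k$-th powers of their diameters is $(k+1)^{k/2}$. So $\mathcal H^k(U)<\infty$. The linear map $(y_1,y_2,z)\mapsto(2y_1+y_2,z)$ takes $U$ onto $[0,3]\times[0,1]^{k-1}$: if $y_1=\sum3\cdot4^{-i}b_i$ and $y_2=\sum3\cdot4^{-i}c_i$ with $b_i,c_i\in\{0,1\}$, then $2y_1+y_2=3\sum4^{-i}d_i$ with $d_i=2b_i+c_i$ ranging over $\{0,1,2,3\}$. As Lipschitz maps take $\mathcal H^k$-null sets to $\mathcal H^k$-null sets, $\mathcal H^k(U)>0$.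

\emph{$\mathcal C$ is purely unrectifiable} (as a $1$-dimensional set in $\mathbb R^2$). Both coordinate projections of $\mathcal C$ are $K$, which is $\mathcal L^1$-null since $\mathcal L^1(K_j)=2^j4^{-j}\to0$. Let $\Gamma$ be an embedded $C^1$ curve and, for $i=1,2$, let $\Gamma_i$ be the relatively open set of points of $\Gamma$ where the tangent is not orthogonal to the $i$-th coordinate axis; then $\Gamma=\Gamma_1\cup\Gamma_2$. By the inverse function theorem the $i$-th coordinate is locally bi-Lipschitz on $\Gamma_i$, and it maps $\mathcal C\cap\Gamma_i$ into the null set $K$. Hence $\mathcal H^1(\mathcal C\cap\Gamma_i)=0$ for $i=1,2$, and $\mathcal H^1(\mathcal C\cap\Gamma)=0$.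

By Theorem~\ref{thm:BF} for $n=2$, $k=1$, the set $\langle\mathcal C,e\rangle=\{\langle c,e\rangle:c\in\mathcal C\}$ is $\mathcal L^1$-null for a.e.\ $e\in S^1$. Let $\Theta_0\subset S^1$ be the set of those $\theta$ for which $\mathcal L^1(\langle\mathcal C,e\rangle)>0$, where $e\in S^1$ is orthogonal to $\theta$. It is null. It is also Borel because $\mathcal L^1(\langle\mathcal C,e\rangle)$ is upper semicontinuous in $e$: if $e_j\to e$, then $\langle\mathcal C,e_j\rangle$ lies in the closed $\eta_j$-neighborhood of the compact set $\langle\mathcal C,e\rangle$ with $\eta_j\to0$.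

\emph{Null projections of $U$.} The planes $V$ need not lie in $L$, but each of them contains a line of $L$. Moving points along this line does not change their projections to $V^\perp$. If the direction of the line has a good component in the plane of $\mathcal C$, then $U$ can be moved in this way into an $\mathcal H^k$-null set.

Write $y\in L$ as $(y',y'')\in\mathbb R^2\times\mathbb R^{k-1}$ and let
\[
Y=\{y\in L:|y|=1,\ y'=0\text{ or }y'/|y'|\in\Theta_0\}.
\]
This is a Borel set. The cone over $Y$ is contained in $\{y'=0\}\cup(\{y':y'\ne0,\ y'/|y'|\in\Theta_0\}\times\mathbb R^{k-1})$, which is $\mathcal L^{k+1}$-null in $L$. By polar coordinates in $L$, $\mathcal H^k(Y)=0$. Since $0\notin Y$, Lemma~\ref{lem:count}(c) with $x=0$ shows that $V\cap Y=\emptyset$ for a.e.\ $V$. Fix such a $V$, and let $W=V^\perp$.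

As $\dim(V\cap L)\ge m+(k+1)-n=1$, there is a unit vector $v\in V\cap L$. It is not in $Y$, so $v'\ne0$ and $v'/|v'|\notin\Theta_0$. Let $e\in S^1$ be orthogonal to $v'$; thus $\mathcal L^1(\langle\mathcal C,e\rangle)=0$. For $(c,z)\in U$ put $s=\langle c,v'\rangle/|v'|^2$, so that $c=\langle c,e\rangle e+sv'$. Since $P_Wv=0$,
\[
P_W(c,z)=P_W\bigl((c,z)-sv\bigr)=P_W\bigl(\langle c,e\rangle e,\ z-sv''\bigr).
\]
Hence $P_WU\subset P_WH$ with $H=\{(te,\zeta):t\in\langle\mathcal C,e\rangle,\ \zeta\in\mathbb R^{k-1}\}$. The set $H$ is isometric to $\langle\mathcal C,e\rangle\times\mathbb R^{k-1}$, so $\mathcal H^k(H)=0$. As $P_W$ is Lipschitz, $\mathcal H^k(P_WU)=0$, that is, $\mathcal L^k(P_WU)=0$. This proves Theorem~\ref{thm:counter}. \qed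

\section{Rectifiable sets: proof of Theorem~\ref{thm:class}}\label{sec:class}

\subsection*{(i)$\Rightarrow$(ii)}
For a fixed $V$ the infinite fibers of $E$ lie over a null set of $W$. The additional input from rectifiability is that a smooth surface cannot have much measure over a null set, except where its tangent plane is not transversal to $V$; and for a given tangent plane this is rare among the~$V$.

Let $A$ be rectifiable, $E\supset A$ Suslin and $\mathcal H^k(E)<\infty$. Since $\mathcal H^k$-almost all of $A$ is covered by countably many $k$-dimensional embedded $C^1$ submanifolds, it suffices to consider the points of $A\cap\Gamma$ for one such submanifold $\Gamma$. Let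
\[
\mathcal B=\{(x,V)\in(A\cap\Gamma)\times G:E\cap\tau_xV\text{ is infinite}\},\quad
\mathcal S=\{(x,V)\in(A\cap\Gamma)\times G:V\cap T_x\Gamma\ne\{0\}\}.
\]
The set $\mathcal B$ is measurable by Section~\ref{sec:prelim}, and $\mathcal S$ is relatively closed in $(A\cap\Gamma)\times G$ because $T_x\Gamma$ depends continuously on $x$. We show that $\mathcal B\setminus\mathcal S$ and $\mathcal S$ are null for $\mathcal H^k\times\gamma$.

\emph{$\mathcal B\setminus\mathcal S$.} Fix $V$ and $W=V^\perp$. By Lemma~\ref{lem:count}(b) the set $\{w\in W:E\cap P_W^{-1}w\text{ is infinite}\}$ is $\mathcal L^k$-null, so it lies in a Borel null set $Z_V$. By the area formula for $P_W$ on $\Gamma$, with a constant $c>0$ due to the normalization of $\mathcal H^k$,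
\[
\int_{\Gamma\cap P_W^{-1}Z_V}J(P_W|_{T_x\Gamma})\,d\mathcal H^k(x)=c\int_{Z_V}\#(\Gamma\cap P_W^{-1}w)\,d\mathcal L^k(w)=0 .
\]
If $(x,V)\in\mathcal B$, then $P_Wx\in Z_V$. So for $\mathcal H^k$-a.e.\ $x$ with $(x,V)\in\mathcal B$ the Jacobian vanishes, that is, $P_W$ is not injective on $T_x\Gamma$, that is, $(x,V)\in\mathcal S$. Thus for every $V$ the section of $\mathcal B\setminus\mathcal S$ is $\mathcal H^k$-null, and $\mathcal B\setminus\mathcal S$ is null by Fubini's theorem.

\emph{$\mathcal S$.} Fix $x$. The unit sphere of the $k$-dimensional space $T_x\Gamma$ is $\mathcal H^k$-null and does not contain $0$. By Lemma~\ref{lem:count}(c) with base point $0$, a.e.\ $V$ misses it. So $\mathcal S$ is null by Fubini's theorem.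

\subsection*{(ii)$\Rightarrow$(i)}
Suppose that $A$ is not rectifiable, and let $A_u$ be its purely unrectifiable part as in Section~\ref{sec:prelim}. Then $A_u$ is Suslin and $0<\mathcal H^k(A_u)<\infty$. By Theorem~\ref{thm:BF}, $\mathcal L^k(P_{V^\perp}A_u)=0$ for $\gamma$-a.e.\ $V$. Theorem~\ref{thm:general} gives a set $R$, a countable union of closed cubes with $\mathcal H^k(R)<\infty$, such that $(A_u\cup R)\cap\tau_xV$ is infinite for a.e.\ $(x,V)\in A_u\times G$. Then $E=A\cup R$ violates (ii).

\subsection*{The last statement}
Let $E$ be Suslin with $\mathcal H^k(E)<\infty$. Its rectifiable part $E_r$ is Suslin and rectifiable, and (i)$\Rightarrow$(ii), applied to $E_r\subset E$, shows that $E\cap\tau_xV$ is finite for a.e.\ $(x,V)\in E_r\times G$. If $E$ is rectifiable, $E_r$ is almost all of $E$. This proves Theorem~\ref{thm:class}. \qed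

\begin{thebibliography}{9}
\bibitem{Source} \emph{Hausdorff Dimension, Orthogonal Projections And Intersections With Planes}, \url{http://www.acadsci.fi/mathematica/Vol01/vol01pp227-244.pdf}.

\bibitem{Fed} Federer, 3.2.29 and 3.3.15.

\bibitem{Mat} Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}, Theorems 6.2 and 18.1.
\end{thebibliography}

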